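# A distance-balanced fullerene that is not vertex-transitive, and a bound on the size of all distance-balanced fullerenes

## 1. Distance sums and the Mostar index

All graphs are finite, simple and connected, and $d(\cdot,\cdot)$ is shortest-path distance.

**Definition (Mostar index).** For an edge $e=uv$ let $n(u)$ be the number of vertices closer to $u$ than to $v$, and $n(v)$ the number of vertices closer to $v$ than to $u$. The Mostar index is
$$Mo(G)=\sum_{e=uv\in E(G)}|n(u)-n(v)|.$$

For the path $a-b-c$, the edge $ab$ has $n(a)=1$ and $n(b)=2$, and the edge $bc$ is symmetric, so $Mo=1+1=2$. For the 5-cycle, every edge has $n(u)=n(v)=2$ and one equidistant vertex, so $Mo=0$.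

**Definition (distance-balanced).** $G$ is distance-balanced if $n(u)=n(v)$ for every edge $uv$. All the summands above are nonnegative, so this says exactly that $Mo(G)=0$. The 5-cycle is distance-balanced, and the path on three vertices is not.

**Definition (distance sum).** $D(v)=\sum_w d(v,w)$. On the path $a-b-c$ we have $D(a)=3$, $D(b)=2$, $D(c)=3$.

Let $uv$ be an edge. For every $w$ the difference $d(v,w)-d(u,w)$ lies in $\{-1,0,1\}$. It is $1$ when $w$ is closer to $u$, and $-1$ when $w$ is closer to $v$. Summing over $w$ gives
$$D(v)-D(u)=n(u)-n(v). \tag{1}$$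
Since $G$ is connected, it follows that
$$Mo(G)=0\iff D \text{ is constant on } V(G). \tag{2}$$

**Definition (vertex-transitive).** $G$ is vertex-transitive if its automorphism group acts transitively on vertices. Cycles are vertex-transitive. Automorphisms preserve distances, hence $D$, so by (2) every vertex-transitive graph has $Mo=0$.

## 2. Fullerene graphs, and two of them in coordinates

**Definition (fullerene).** A fullerene is a planar, 3-connected, 3-regular graph all of whose faces are pentagons or hexagons. Here 3-connected means that there are at least four vertices and that deleting any set of at most two vertices leaves a connected graph.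

Let there be $N$ vertices, $E$ edges, $p$ pentagons and $h$ hexagons. Then $3N=2E$, $5p+6h=2E$ and $N-E+p+h=2$. Multiply Euler's formula by 6 and substitute $6N=4E$ and $6h=2E-5p$. This gives $4E-6E+6p+2E-5p=12$, that is, $p=12$. Every fullerene has exactly twelve pentagons.

**Example (the graphs $\Gamma_5$ and $\Gamma_6$).** Let $s\in\{5,6\}$. Take vertices $x_j,t_j,m_j,\ell_j$ with $j\in\mathbb Z_s$ and edges
$$x_jx_{j+1},\quad x_jt_j,\quad t_jm_j,\quad t_{j+1}m_j,\quad m_j\ell_j,\quad \ell_j\ell_{j+1}.$$
To draw the graph, use three concentric circles: the $s$-cycle of the $x_j$ inside, the $2s$-cycle $t_0m_0t_1m_1\cdots$ in the middle, and the $s$-cycle of the $\ell_j$ outside. There are radial edges $x_jt_j$ and $m_j\ell_j$. The graph is 3-regular and its faces are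
$$f_0=(x_0x_1\cdots x_{s-1}),\quad U_j=(x_j,x_{j+1},t_{j+1},m_j,t_j),\quad W_j=(t_j,m_j,\ell_j,\ell_{j-1},m_{j-1}),\quad B=(\ell_0\ell_1\cdots \ell_{s-1}).$$
So $\Gamma_5$ has twelve pentagons; it is the dodecahedron $C_{20}$. The graph $\Gamma_6$ has 24 vertices, twelve pentagons and two hexagons.

Both are 3-connected. Delete at most two vertices. If at most one vertex is deleted from each circle, every circle stays connected. There were $s\ge5$ radial edges between consecutive circles, and each deletion kills at most one of them, so at least three survive and the rest is connected. If two vertices are deleted from the inner circle, the other two circles are intact and joined, and each surviving $x_j$ is joined to $t_j$. The outer circle is treated in the same way. If two vertices are deleted from the middle circle, at least $2s-4\ge 6$ of its edges survive. A surviving edge $tm$ links the inner circle to the outer circle, and every surviving middle vertex has its radial neighbor. So $\Gamma_5$ and $\Gamma_6$ are fullerenes.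

We write $\Gamma=\Gamma_5$. We use the classical fact that the rotation group of the dodecahedron has order 60. It is transitive on the 20 vertices, on the 30 edges, and on the 60 incident pairs $(y,f)$ of a vertex $y$ and a face $f\ni y$, because the three rotations that fix a vertex permute its three faces cyclically.

## 3. Facial cycles, cycle space, separators

Let $F$ be a plane fullerene. We use the following facts about 3-connected plane graphs (Diestel, *Graph Theory*, Ch. 4) and about cubic plane graphs.

1. Every face is bounded by an induced cycle. In $\Gamma$, no two nonconsecutive vertices of $f_0$ are adjacent.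
2. Regard edge sets as vectors over $\mathbb F_2$. The cycle space consists of the edge sets with even degree at every vertex, and it is generated by the facial cycles. In $\Gamma$, $U_0+U_1$ is an 8-cycle, since the common edge $x_1t_1$ cancels.
3. Each edge lies on exactly two faces. Since $F$ is cubic, each pair of edges at a vertex lies on exactly one face. In $\Gamma$, at $t_0$, the pair $t_0x_0,t_0m_0$ lies only on $U_0$.

A set $\Sigma$ of vertices other than $a,b$ is an **$a$–$b$ separator** if every $a$–$b$ path meets it. It is inclusion-minimal if no proper subset of it is an $a$–$b$ separator. In a 5-cycle $c_0c_1c_2c_3c_4$, the set $\{c_1,c_4\}$ is a minimal $c_0$–$c_2$ separator... provided $c_1$ and $c_4$ are each needed, and they are: the two $c_0$–$c_2$ paths run through $c_1$ alone and through $c_4,c_3$.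

## 4. Does $Mo=0$ force a fullerene to be vertex-transitive?

The dodecahedron $C_{20}$ and the buckminsterfullerene $C_{60}:I_h$ (the truncated icosahedron) are vertex-transitive, so both have $Mo=0$. It is known that they are the only vertex-transitive fullerenes. The following conjecture comes from the paper "The Mostar index of fullerenes in terms of automorphism group."

**Conjecture.** If $F$ is a fullerene other than the dodecahedron and the buckminsterfullerene, then $Mo(F)\ne0$. Equivalently, a fullerene is distance-balanced if and only if it is vertex-transitive.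

We ask whether it is true. It is false, but it can fail only finitely often.

**Theorem A.** There is a fullerene $F$ with 80 vertices, the chamfered dodecahedron (the icosahedral $C_{80}$), in which every vertex has distance sum 440. Hence $F$ is distance-balanced and $Mo(F)=0$. It is not vertex-transitive: the numbers of vertices at distance 3 from a vertex take the two values 8 and 9. So $F\neq C_{20},C_{60}$, and both forms of the conjecture fail.

**Theorem B.** If a fullerene $F$ with $N$ vertices and diameter $L$ has $Mo(F)=0$, then $N\le 20L+10$ and $L\le22300$, so $N\le446\,010$. Hence the conjecture holds for all sufficiently large fullerenes, and only finitely many fullerenes are distance-balanced.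

In particular, every fullerene with more than $446\,010$ vertices, and every fullerene with $N>20L+10$, has $Mo\neq0$. The exact list of distance-balanced fullerenes is not determined here.

## 5. The 24-vertex fullerene by hand, and what constant $D$ fails to see

**The graph $\Gamma_6$.** Here are the distance levels from $x_0$ (indices mod 6).

- Level 1: $x_1,x_5,t_0$.
- Level 2: $x_2,x_4,t_1,t_5,m_0,m_5$.
- Level 3: $x_3,t_2,t_4,m_1,m_4,\ell_0,\ell_5$.
- Level 4: $t_3,m_2,m_3,\ell_1,\ell_4$.
- Level 5: $\ell_2,\ell_3$.

So $D(x_0)=3+12+21+20+10=66$. From $t_0$ the levels are as follows.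

- Level 1: $x_0,m_0,m_5$.
- Level 2: $x_1,x_5,t_1,t_5,\ell_0,\ell_5$.
- Level 3: $x_2,x_4,m_1,m_4,\ell_1,\ell_4$.
- Level 4: $x_3,t_2,t_4,\ell_2,\ell_3$.
- Level 5: $t_3,m_2,m_3$.

So $D(t_0)=3+12+18+20+15=68$. The maps $j\mapsto j+1$ and $x_j\leftrightarrow\ell_{-j}$, $t_j\leftrightarrow m_{-j}$ are automorphisms, so all $x_j,\ell_j$ have $D=66$ and all $t_j,m_j$ have $D=68$. By (1) only the twelve edges $x_jt_j$ and $m_j\ell_j$ contribute, with $2$ each, and $Mo(\Gamma_6)=24\ne0$. This agrees with the conjecture.

**A first attempt to prove the conjecture.** One would like to argue that if $D$ is constant, then all vertices see the same sequence of level sizes, and then to build automorphisms from that. The argument stops at its first step: $D(v)=\sum_k k\cdot|\{w:d(v,w)=k\}|$ is a single number, and different level sizes can give the same sum. In the counterexample below the level sizes are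
$$1,3,6,8,11,11,11,11,8,6,3,1\qquad\text{and}\qquad 1,3,6,9,9,12,12,9,9,6,3,1.$$
Both sequences have total $80$, and both are symmetric under $k\leftrightarrow 11-k$. Symmetry alone makes the average distance $11/2$, so both have $\sum_k k\cdot(\text{size})=440$.

**A way to bound $D$ from below by the same number at every vertex.** Return to $\Gamma=\Gamma_5$. Its levels from $x_0$ are $\{x_1,x_4,t_0\}$, $\{x_2,x_3,t_1,t_4,m_0,m_4\}$, $\{t_2,t_3,m_1,m_3,\ell_0,\ell_4\}$, $\{m_2,\ell_1,\ell_3\}$, $\{\ell_2\}$, so $D=3+12+18+12+5=50$. There is a second route to this number. For each vertex $y$ let $Z_y$ be the ball of radius 2 around $y$; it has $1+3+6=10$ vertices, half of the 20. For $y=x_0$ the edges leaving $Z_y$ are the six edges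
$$x_2t_2,\ x_3t_3,\ t_1m_1,\ t_4m_3,\ m_0\ell_0,\ m_4\ell_4. \tag{3}$$
By symmetry each of the 30 edges is cut by exactly $20\cdot6/30=4$ of the sets $Z_y$. Give each $Z_y$ weight $\frac14$. Every edge is then cut by total weight 1, so walking along a geodesic from $p$ to $q$ shows that the sets separating $p$ from $q$ have total weight at most $d(p,q)$. Summing over $q$, and using that each set separates $p$ from exactly 10 vertices, gives $D(p)\ge 20\cdot\frac14\cdot10=50$. The point is that **halving** sets give a bound that does not depend on $p$. If such a bound is attained at every vertex, $D$ is constant, whether or not the vertices look alike.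

## 6. The chamfered dodecahedron

**Definition (the graph $F$).** The vertices of $F$ are the 20 vertices $y$ of $\Gamma$, called *centers*, and the 60 incident pairs $(y,f)$, $y\in f$, called *flags*. The edges are the 60 *spokes* $y\sim(y,f)$ and the 60 *rims* $(y,f)\sim(y',f)$, one for each face $f$ and each edge $yy'$ of $f$. The *block* of $y$ consists of $y$ and its three flags. For example, the block of $x_0$ is $x_0,(x_0,f_0),(x_0,U_0),(x_0,U_4)$.

**Step 1: $F$ is cubic and planar with pentagonal and hexagonal faces.** A center has three flags. A flag $(y,f)$ is adjacent to $y$ and to the flags in $f$ of the two neighbors of $y$ along $f$. So $F$ is 3-regular. Draw $\Gamma$ on the sphere, place $(y,f)$ inside $f$ near $y$, and draw the edges of $F$. Inside each face $f$ the five flags form a pentagon, and between it and the boundary of $f$ lie five quadrilaterals $y,(y,f),(y',f),y'$, one for each edge $yy'$ of $f$. Now delete the edges of $\Gamma$. For each edge $yy'$, with incident faces $f,g$, two quadrilaterals merge into the hexagon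
$$y,\ (y,f),\ (y',f),\ y',\ (y',g),\ (y,g).$$
So there are 12 pentagons and 30 hexagons. As a check, $80-120+42=2$.

**Step 2: $F$ is 3-connected.** Delete at most two vertices, lying in the blocks of $a$ and $b$ (possibly $a=b$, and if fewer than two vertices are deleted, choose $a,b$ to cover them). Each untouched block is connected. Blocks of $\Gamma$-neighbors are joined by rims. Since $\Gamma-\{a,b\}$ is connected by Section 2, the union of the blocks other than those of $a$ and $b$ is connected. A surviving flag $(a,f)$ has neighbors $(y,f),(y',f)$, where $y\ne y'$ are neighbors of $a$. At least one of $y,y'$ differs from $b$, so $(a,f)$ is joined to that union. If the center $a$ survives, then at least one of its three flags survives, because at most two vertices were deleted, and so $a$ is joined to the union as well. The same holds for $b$. Hence the remaining graph is connected.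

So $F$ is a fullerene. Every automorphism of $\Gamma$ that permutes its faces acts on $F$. By Section 2 the rotations are transitive on the centers and transitive on the flags.

## 7. Halving cuts give $D\ge440$

The analogue of $Z_y$ in $F$ is the union of the blocks of the ball of radius 2. It halves $F$, but it keeps blocks together, so it never cuts a spoke. Used alone, with weight $\frac14$ each, these sets give only $D\ge 20\cdot\frac14\cdot40=200$. What is missing is a second family of halving sets that cuts only spokes.

**Step 1: two families of halving sets.** For each vertex $y$ of $\Gamma$ let $Y_y$ be the union of the blocks of all $z$ with $d_\Gamma(y,z)\le2$. It has $10\cdot4=40$ vertices. No spoke is cut. A rim $(z,f)(z',f)$ is cut exactly when the $\Gamma$-edge $zz'$ joins distance 2 to distance 3 from $y$. For $y=x_0$ these $\Gamma$-edges are the six in (3).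

For each face $f$ of $\Gamma$ let $X_f$ consist of all flags $(y,g)$ with $g=f$ or $g$ adjacent to $f$ (30 flags), together with all centers $y$ that lie on $f$ or have a neighbor on $f$ (10 centers). It also has 40 vertices. To find the edges it cuts, take $f=f_0$. The faces involved are $f_0,U_0,\dots,U_4$, and the centers are the $x_j$ and $t_j$. A rim stays in one face, so no rim is cut. For spokes, list the faces at each vertex:

- $x_j$ lies on $f_0,U_j,U_{j-1}$, so all its spokes are inside $X_{f_0}$.
- $t_j$ lies on $U_j,U_{j-1},W_j$, so only the spoke to $(t_j,W_j)$ is cut.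
- $m_j$ lies on $U_j,W_j,W_{j+1}$, and $m_j\notin X_{f_0}$, so only the spoke to $(m_j,U_j)$ is cut.
- $\ell_j$ lies on $W_j,W_{j+1},B$, so none is cut.

Thus $X_{f_0}$ cuts exactly ten spokes. By rotation every $X_f$ cuts exactly ten spokes and no rim.

**Step 2: weights that sum to 1 on every edge.** Give each $X_f$ weight $\frac12$ and each $Y_y$ weight $\frac14$. The rotation group permutes both families and is transitive on the 60 spokes, since spokes correspond to incident pairs $(y,f)$. So each spoke is cut by exactly $12\cdot10/60=2$ sets $X_f$ and by no $Y_y$, for total weight $2\cdot\frac12=1$. By transitivity on the edges of $\Gamma$, each $\Gamma$-edge joins distance 2 to distance 3 for exactly $20\cdot6/30=4$ vertices $y$. So each rim is cut by exactly 4 sets $Y_y$ and by no $X_f$, for total weight $4\cdot\frac14=1$.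

**Step 3: the bound.** Let $\rho(p,q)$ be the total weight of the sets that separate $p$ from $q$. A set that separates $p$ from $q$ cuts at least one edge of any $p$–$q$ path, so along a geodesic $\rho(p,q)\le d(p,q)$. Each set separates $p$ from exactly 40 vertices. Hence
$$D(p)\ \ge\ \sum_q\rho(p,q)=12\cdot\tfrac12\cdot40+20\cdot\tfrac14\cdot40=440\qquad\text{for every }p. \tag{4}$$

## 8. Two level tables give $D\le440$

By transitivity on centers and on flags, it suffices to treat $p=(x_0,f_0)$ and $p=x_0$. We list, level by level, a neighbor in the preceding level for every vertex. This bounds distances only from above, but (4) will supply the rest.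

**Step 1: notation.** Superscripts name the face of a flag:
$$\begin{aligned}
x_j^0,x_j^+,x_j^-&: x_j\text{ with }f_0,U_j,U_{j-1}; & t_j^0,t_j^+,t_j^-&: t_j\text{ with }W_j,U_j,U_{j-1};\\
m_j^0,m_j^-,m_j^+&: m_j\text{ with }U_j,W_j,W_{j+1}; & \ell_j^0,\ell_j^-,\ell_j^+&: \ell_j\text{ with }B,W_j,W_{j+1}.
\end{aligned}$$
The rims form the pentagons
$$(x_0^0\cdots x_4^0),\quad (x_j^+,x_{j+1}^-,t_{j+1}^-,m_j^0,t_j^+),\quad (t_j^0,m_j^-,\ell_j^-,\ell_{j-1}^+,m_{j-1}^+),\quad(\ell_0^0\cdots\ell_4^0),$$
and each center is joined to its three flags. The reflection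
$$\tau:\ x_j\mapsto x_{-j},\quad t_j\mapsto t_{-j},\quad m_j\mapsto m_{-1-j},\quad \ell_j\mapsto\ell_{-1-j}$$
sends $U_j$ to $U_{-1-j}$ and $W_j$ to $W_{-j}$ and fixes $f_0$ and $B$, so it is an automorphism of $F$. It swaps the superscripts $+$ and $-$ and keeps $0$; for example $x_j^+=(x_j,U_j)\mapsto(x_{-j},U_{-j-1})=x_{-j}^-$, and $m_j^-=(m_j,W_j)\mapsto(m_{-1-j},W_{-j})=m_{-1-j}^+$. It fixes both choices of $p$. The blocks that it maps to themselves are those of $x_0,t_0,m_2,\ell_2$. In such a block it fixes the center and the flag with superscript $0$, and swaps the other two.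

In the tables, "$q\leftarrow q'$" says that $q$ is adjacent to $q'$, which lies in the preceding level. The $\tau$-images of listed vertices belong to the level as well. The size of a level is therefore twice the number of listed vertices that $\tau$ moves, counting each $\tau$-pair once, plus the number of fixed ones.

**Step 2: levels from $p=x_0^0$.**

| $k$ | vertices (up to $\tau$) | number |
|---|---|---|
| 0 | $x_0^0$ | 1 |
| 1 | $x_0\leftarrow x_0^0$; $x_1^0\leftarrow x_0^0$ | 3 |
| 2 | $x_0^+\leftarrow x_0$; $x_1,x_2^0\leftarrow x_1^0$ | 6 |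
| 3 | $t_0^+,x_1^-\leftarrow x_0^+$; $x_1^+\leftarrow x_1$; $x_2\leftarrow x_2^0$ | 8 |
| 4 | $t_0,m_0^0\leftarrow t_0^+$; $t_1^-\leftarrow x_1^-$; $t_1^+,x_2^-\leftarrow x_1^+$; $x_2^+\leftarrow x_2$ | 11 |
| 5 | $t_0^0\leftarrow t_0$; $m_0\leftarrow m_0^0$; $t_1\leftarrow t_1^-$; $m_1^0\leftarrow t_1^+$; $t_2^-\leftarrow x_2^-$; $t_2^+\leftarrow x_2^+$ | 11 |
| 6 | $m_0^+,m_0^-\leftarrow m_0$; $t_1^0\leftarrow t_1$; $m_1\leftarrow m_1^0$; $t_2\leftarrow t_2^-$; $m_2^0\leftarrow t_2^+$ | 11 |
| 7 | $\ell_0^-\leftarrow m_0^-$; $\ell_0^+\leftarrow m_0^+$; $m_1^+,m_1^-\leftarrow m_1$; $t_2^0\leftarrow t_2$; $m_2\leftarrow m_2^0$ | 11 |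
| 8 | $\ell_0\leftarrow \ell_0^-$; $\ell_1^-\leftarrow m_1^-$; $\ell_1^+\leftarrow m_1^+$; $m_2^-\leftarrow m_2$ | 8 |
| 9 | $\ell_0^0\leftarrow \ell_0$; $\ell_1\leftarrow \ell_1^-$; $\ell_2^-\leftarrow m_2^-$ | 6 |
| 10 | $\ell_1^0\leftarrow \ell_1$; $\ell_2\leftarrow \ell_2^-$ | 3 |
| 11 | $\ell_2^0\leftarrow \ell_2$ | 1 |

**Step 3: levels from $p=x_0$.**

| $k$ | vertices (up to $\tau$) | number |
|---|---|---|
| 0 | $x_0$ | 1 |
| 1 | $x_0^0,x_0^+\leftarrow x_0$ | 3 |
| 2 | $x_1^0\leftarrow x_0^0$; $x_1^-,t_0^+\leftarrow x_0^+$ | 6 |
| 3 | $x_1,x_2^0\leftarrow x_1^0$; $t_0,m_0^0\leftarrow t_0^+$; $t_1^-\leftarrow x_1^-$ | 9 |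
| 4 | $x_1^+\leftarrow x_1$; $t_0^0\leftarrow t_0$; $x_2\leftarrow x_2^0$; $t_1\leftarrow t_1^-$; $m_0\leftarrow m_0^0$ | 9 |
| 5 | $x_2^+,x_2^-\leftarrow x_2$; $t_1^+,t_1^0\leftarrow t_1$; $m_0^+,m_0^-\leftarrow m_0$ | 12 |
| 6 | $t_2^-\leftarrow x_2^-$; $t_2^+\leftarrow x_2^+$; $m_1^0\leftarrow t_1^+$; $m_1^-\leftarrow t_1^0$; $\ell_0^-\leftarrow m_0^-$; $\ell_0^+\leftarrow m_0^+$ | 12 |
| 7 | $t_2\leftarrow t_2^-$; $m_1\leftarrow m_1^0$; $\ell_0\leftarrow \ell_0^-$; $m_2^0\leftarrow t_2^+$; $\ell_1^-\leftarrow m_1^-$ | 9 |
| 8 | $t_2^0\leftarrow t_2$; $m_1^+\leftarrow m_1$; $\ell_0^0\leftarrow \ell_0$; $m_2\leftarrow m_2^0$; $\ell_1\leftarrow \ell_1^-$ | 9 |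
| 9 | $m_2^-\leftarrow m_2$; $\ell_1^+,\ell_1^0\leftarrow \ell_1$ | 6 |
| 10 | $\ell_2^-\leftarrow m_2^-$; $\ell_2^0\leftarrow \ell_1^0$ | 3 |
| 11 | $\ell_2\leftarrow \ell_2^0$ | 1 |

**Step 4: every vertex occurs exactly once.** The next ledger sorts the same data by block. Each entry gives the levels of $y,\,y^0,\,y^+,\,y^-$. The remaining blocks $x_3,x_4,t_3,t_4,m_3,m_4,\ell_3,\ell_4$ are the $\tau$-images of $x_2,x_1,t_2,t_1,m_1,m_0,\ell_1,\ell_0$.

| block of $y$ | from $x_0^0$ | from $x_0$ |
|---|---|---|
| $x_0$ | 1, 0, 2, 2 | 0, 1, 1, 1 |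
| $x_1$ | 2, 1, 3, 3 | 3, 2, 4, 2 |
| $x_2$ | 3, 2, 4, 4 | 4, 3, 5, 5 |
| $t_0$ | 4, 5, 3, 3 | 3, 4, 2, 2 |
| $t_1$ | 5, 6, 4, 4 | 4, 5, 5, 3 |
| $t_2$ | 6, 7, 5, 5 | 7, 8, 6, 6 |
| $m_0$ | 5, 4, 6, 6 | 4, 3, 5, 5 |
| $m_1$ | 6, 5, 7, 7 | 7, 6, 8, 6 |
| $m_2$ | 7, 6, 8, 8 | 8, 7, 9, 9 |
| $\ell_0$ | 8, 9, 7, 7 | 7, 8, 6, 6 |
| $\ell_1$ | 9, 10, 8, 8 | 8, 9, 9, 7 |
| $\ell_2$ | 10, 11, 9, 9 | 11, 10, 10, 10 |

So each of the 80 vertices has one level in each table, and a vertex in level $k$ is at distance at most $k$ from $p$. In both tables the level sizes are symmetric under $k\leftrightarrow11-k$ and add up to 80, so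
$$D(p)\le\sum_{k}k\cdot(\text{size of level }k)=80\cdot\tfrac{11}2=440 .$$

**Step 5: end of the proof of Theorem A.** With (4), $D(p)=440$ for every vertex $p$, and $Mo(F)=0$ by (2). Moreover each distance is at most the listed level and the sums agree, so every listed level is the exact distance. Hence $(x_0,f_0)$ has 8 vertices at distance 3 while $x_0$ has 9. Automorphisms preserve such numbers, so $F$ is not vertex-transitive; by transitivity on centers and on flags, 8 and 9 are the only values. Since $F$ has 80 vertices, it is neither $C_{20}$ nor $C_{60}$. Both forms of the conjecture fail. $\blacksquare$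

There is a consistency check. Equality in (4) forces $d=\rho$ for all pairs, so no distance exceeds the total weight $12\cdot\frac12+20\cdot\frac14=11$ of all the sets, and 11 is where the tables end.

## 9. Outer edges at a pentagon: $N\le20L+10$

From here on $F$ is any plane fullerene with $N$ vertices, diameter $L$ and $Mo(F)=0$. Fix a pentagon $P=v_0v_1v_2v_3v_4$ (indices mod 5). Since $P$ is induced, the third neighbor $u_i$ of $v_i$ is not on $P$. For a vertex $w$ write $h=d(\cdot,w)$ and
$$A_w=\#\{i:\ h(u_i)=h(v_i)-1\},$$
the number of outer edges that lead toward $w$. We say that *$i$ counts* if $h(u_i)=h(v_i)-1$.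

**Why $A_w$ is useful.** Exchanging the order of counting,
$$\sum_wA_w=\sum_{i=0}^4 n(u_i)\quad\text{(with }n(u_i)\text{ taken on the edge }v_iu_i).$$
Balance gives $n(u_i)=n(v_i)$, and $n(u_i)+n(v_i)\le N$, so
$$\sum_wA_w\le\tfrac52N. \tag{5}$$
If $A_w\ge3$ held for every $w$, we would get $3N\le\frac52N$, an absurdity. This first attempt fails for particular $w$. In the dodecahedron, take $P=f_0$, so $v_j=x_j$ and $u_j=t_j$, and take $w=t_0$. Then $h(x_0),\dots,h(x_4)=1,2,3,3,2$ and $h(t_0),\dots,h(t_4)=0,2,4,4,2$, so $A_w=1$. What goes wrong is visible at $x_1$: it is one step farther from $w$ than $x_0$, and its outer neighbor $t_1$ is not closer than $x_1$. The idea is that such bad $w$ are rare, because they are pinned to a few zigzag walks starting at $P$.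

**Definition (the exceptional sets).** For $i\in\mathbb Z_5$ and $\varepsilon=\pm1$ let $R_{i,\varepsilon}$ be the set of all $w$ with
$$h(v_{i+\varepsilon})=h(v_i)+1,\qquad h(v_{i-\varepsilon})\ge h(v_i),\qquad h(u_{i+\varepsilon})\ge h(v_{i+\varepsilon}).$$
In the example, $t_0\in R_{0,1}$, since $2=1+1$, $2\ge1$, $2\ge2$; by symmetry $t_0\in R_{0,-1}$.

**Lemma 1.** $|R_{i,\varepsilon}|\le L$.

**Step 1: a walk independent of $w$.** Put $z_{-2}=v_{i+2\varepsilon}$, $z_{-1}=v_{i+\varepsilon}$, $z_0=v_i$, $\phi_{-1}=P$. For $j\ge0$ suppose that $\phi_{j-1}$ is a face containing the edges $z_{j-2}z_{j-1}$ and $z_{j-1}z_j$, as it is for $j=0$. The facial cycle of $\phi_{j-1}$ uses exactly two of the three edges at $z_j$, one of them $z_{j-1}z_j$. Let $z_jz_{j+1}$ be the edge at $z_j$ not on $\phi_{j-1}$, and let $\phi_j$ be the unique face containing $z_{j-1}z_j$ and $z_jz_{j+1}$. Then $\phi_j\ne\phi_{j-1}$, and the construction continues. For $j\ge-1$ let $s_j$ be the third neighbor of $z_j$, other than $z_{j-1}$ and $z_{j+1}$. By construction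
$$z_1=u_i,\qquad s_0=v_{i-\varepsilon},\qquad s_{-1}=u_{i+\varepsilon}.$$
In the example with $(i,\varepsilon)=(0,1)$ the walk begins $x_2,x_1,x_0,t_0,m_4,\ell_4$.

**Step 2: $d(s_{j+1},s_{j-1})\le2$ for $j\ge0$.** The faces $\phi_{j-1}\neq\phi_j$ are the two faces at the edge $z_{j-1}z_j$. At $z_{j-1}$ the face $\phi_{j-1}$ uses the pair $z_{j-2}z_{j-1},z_{j-1}z_j$. A pair of edges at a vertex lies on only one face, so $\phi_j$ uses $z_{j-1}s_{j-1}$ and $z_{j-1}z_j$. At $z_{j+1}$ the edge $z_{j+1}z_{j+2}$ was chosen not on $\phi_j$, so $\phi_j$ uses $z_jz_{j+1}$ and $z_{j+1}s_{j+1}$. Therefore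
$$s_{j+1},\ z_{j+1},\ z_j,\ z_{j-1},\ s_{j-1}$$
are consecutive on $\phi_j$. They span four edges of a cycle of length at most 6, so going around the other way gives $d(s_{j+1},s_{j-1})\le2$.

**Step 3: the walk descends to $w$.** Let $w\in R_{i,\varepsilon}$ and $c=h(z_0)$. We claim that for $-1\le j\le c$
$$h(z_j)=c-j\quad\text{and}\quad h(s_j)\ge h(z_j).$$
For $j=-1$ this says $h(v_{i+\varepsilon})=h(v_i)+1$ and $h(u_{i+\varepsilon})\ge h(v_{i+\varepsilon})$. For $j=0$ it says $h(v_{i-\varepsilon})\ge h(v_i)$. These are the defining conditions of $R_{i,\varepsilon}$. Suppose that the claim holds up to some $j\ge0$ with $c-j>0$. Then $z_j$ has a neighbor with $h=c-j-1$. It is not $z_{j-1}$, where $h=c-j+1$, and it is not $s_j$, where $h\ge c-j$. So it is $z_{j+1}$, and $h(z_{j+1})=c-j-1$. By Step 2 and the claim for $j-1$,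
$$h(s_{j+1})\ge h(s_{j-1})-2\ge(c-j+1)-2=h(z_{j+1}).$$
This proves the claim.

**Step 4: counting.** For $j=c$ we get $h(z_c)=0$, so $w=z_c$, and $c+1=h(z_{-1})=d(z_{-1},w)\le L$. So $0\le c\le L-1$. The walk depends only on $(i,\varepsilon)$, so there are at most $L$ possible $w$. $\square$

**Lemma 2.** Let $r_w$ be the number of pairs $(i,\varepsilon)$ with $w\in R_{i,\varepsilon}$. Then $A_w\ge3-r_w-[w\in P]$, where $[w\in P]$ is $1$ if $w\in P$ and $0$ otherwise.

**Step 1: the possible patterns of $h$ on $P$.** Around $P$ the five steps of $h$ lie in $\{-1,0,1\}$ and sum to 0. So there are equally many $+$ and $-$ steps, and the number of zero steps is 5, 3 or 1. Rotating or reflecting $P$ only renames the pairs $(i,\varepsilon)$ and the indices $i$, and adding a constant to the listed values changes no comparison, so we classify $(h(v_0),\dots,h(v_4))$ up to these operations.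

With five zero steps we get $00000$. With three, there are one $+$ and one $-$; the top plateau has 1, 2, 3 or 4 vertices, which gives $01000$, $01100$, $01110$, $01111$. With one zero step, put it between the last and the first vertex. The other four steps form one of six words:

- $+-+-$ gives $01010$;
- $--++$ gives, after adding 2, $21012$, which rotates to $01221$;
- $++--$ gives $01210$, which rotates to $00121$;
- $+--+$ gives, after adding 1, $12101$, which rotates to $01121$; and $-++-$ gives $10121$, which rotates to $01211$ and reflects to $01121$;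
- $-+-+$ gives $10101$, which rotates to $01011$.

So the pattern is one of
$$\text{(i) } 00000,\,01000,\,01100,\,01110,\,01111,\,01010;\qquad \text{(a) }01221;\quad\text{(b) }00121;\quad\text{(c) }01121;\quad\text{(d) }01011.$$

**Step 2: the case $w\in P$.** Say $w=v_0$. Since $P$ is induced, the actual values are $0,1,2,2,1$. We have $h(v_1)=h(v_0)+1$ and $h(v_4)\ge h(v_0)$, and $h(u_1)\ge1=h(v_1)$ because $u_1\ne w$. So $w\in R_{0,1}$, and in the same way $w\in R_{0,-1}$. Hence $3-r_w-1\le0\le A_w$.

**Step 3: the case $w\notin P$.** Every $v_i$ has some neighbor with smaller $h$. So if $v_i$ has no lower neighbor on $P$, then $u_i$ is lower and $i$ counts. Also, if $i$ does not count, then $h(u_i)\ge h(v_i)$.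

In (i), at least three vertices of $P$ have no lower neighbor on $P$: all five in $00000$; the indices $0,2,3,4$ in $01000$; $0,3,4$ in $01100$; $0,2,4$ in $01110$, where $v_2$ is interior to the top plateau; $0,2,3$ in $01111$, where $v_2,v_3$ are interior; and $0,2,4$ in $01010$. So $A_w\ge3$.

In (a) $01221$, index 0 counts. If 1 does not count, then $h(v_1)=h(v_0)+1$, $h(v_4)\ge h(v_0)$ and $h(u_1)\ge h(v_1)$, so $w\in R_{0,1}$. If 4 does not count, then symmetrically $w\in R_{0,-1}$. So each failure among $1,4$ is paid for by its own pair in $r_w$, and $A_w\ge3-r_w$.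

In (b) $00121$, indices 0 and 1 count. If 2 does not count, then $h(v_2)=h(v_1)+1$, $h(v_0)\ge h(v_1)$ and $h(u_2)\ge h(v_2)$, so $w\in R_{1,1}$.

In (c) $01121$, indices 0 and 2 count, since $v_2$ has neighbors with values $1,2$ on $P$. If 4 does not count, then $h(v_4)=h(v_0)+1$, $h(v_1)\ge h(v_0)$ and $h(u_4)\ge h(v_4)$, so $w\in R_{0,-1}$.

In (d) $01011$, indices 0 and 2 count, and if 4 does not count, then $w\in R_{0,-1}$ for the same three reasons. In each of (b), (c), (d) we get $A_w\ge3-r_w$. $\square$

In the dodecahedral example with $w=t_0$ the pattern is (a), $A_w=1$, and both $R_{0,1}$ and $R_{0,-1}$ contain $w$, so the inequality $1\ge3-r_w$ holds as it must.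

**Step 4 (end of the first bound).** Summing Lemma 2 over $w$, with $\sum_wr_w=\sum_{i,\varepsilon}|R_{i,\varepsilon}|\le10L$ by Lemma 1, gives $\sum_wA_w\ge3N-10L-5$. With (5), $3N-10L-5\le\frac52N$, that is,
$$N\le20L+10. \tag{6}$$

## 10. Thin separators along a geodesic: $L\le22300$

Inequality (6) says that a distance-balanced fullerene is long and thin: $N$ is at most linear in the diameter. It does not bound $N$. For long thin graphs there is another obstruction: a vertex at the far end should have a larger distance sum than a vertex well inside, unless about half of all vertices are crowded at that end. We make this precise at both ends of a diameter, and then find too many vertices in between.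

**Step 1: the separators $\Sigma_k$.** Let $d(a,b)=L$, let $a=p_0,p_1,\dots,p_L=b$ be a geodesic, and let $S_k=\{w:d(a,w)=k\}$. We want small cross-sections whose vertices are close together. A full sphere $S_k$ need not be a minimal separator, so we trim it. For $1\le k\le L-1$ let $C_b(k)$ be the component of $F-S_k$ containing $b$, and let $\Sigma_k$ be the set of vertices of $S_k$ with a neighbor in $C_b(k)$.

As an illustration of the construction (balance plays no role in it), take $\Gamma_6$ with $a=x_0$, $b=\ell_2$, $k=4$. By Section 5, $S_4=\{t_3,m_2,m_3,\ell_1,\ell_4\}$, $C_b(4)=\{\ell_2,\ell_3\}$ and $\Sigma_4=\{m_2,m_3,\ell_1,\ell_4\}$. The vertex $t_3$, with neighbors $x_3,m_2,m_3$, is a dead end and is dropped.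

We need the following properties.

- *All vertices of $C_b(k)$ have distance greater than $k$ from $a$.* Along an edge $d(a,\cdot)$ changes by at most 1, so a connected set that avoids $S_k$ and contains $b$ stays beyond $k$.
- *$C_b(k)$ is the component of $F-\Sigma_k$ containing $b$, and $\Sigma_k$ separates $a$ from $b$.* Every neighbor of $C_b(k)$ outside $C_b(k)$ lies in $S_k$, hence in $\Sigma_k$. Also $a\notin C_b(k)\cup\Sigma_k$ and $b\notin\Sigma_k$.
- *$\Sigma_k$ is inclusion-minimal.* Let $\sigma\in\Sigma_k$. A geodesic from $a$ to $\sigma$ has all its other vertices at distance less than $k$ from $a$; continue it from $\sigma$ to a neighbor in $C_b(k)$ and then inside $C_b(k)$ to $b$. This walk meets $\Sigma_k$ only in $\sigma$.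
- *$|\Sigma_k|\ge3$,* by 3-connectivity.
- *$p_k\in\Sigma_k$.* The vertices $p_{k+1},\dots,p_L=b$ avoid $S_k$, so $p_{k+1}\in C_b(k)$.
- *The sets $\Sigma_k$ are pairwise disjoint,* since $\Sigma_k\subseteq S_k$.

Let $C_a(k)$ be the component of $F-\Sigma_k$ containing $a$.

**Lemma 3.** Any two vertices of $\Sigma_k$ are at distance at most $3(|\Sigma_k|-1)$ in $F$.

**Proof.** Two vertices on a common face are at distance at most 3, as faces have length at most 6. So it is enough to show that the graph on $\Sigma=\Sigma_k$ that joins vertices on a common face is connected. If it is not, then $\Sigma=\Sigma'\sqcup\Sigma''$ with both parts nonempty and no face meeting both. By minimality, neither part separates, so there are $a$–$b$ paths $Q_1$ avoiding $\Sigma''$ and $Q_2$ avoiding $\Sigma'$. The edge set $Q_1+Q_2$ (mod 2) has even degree everywhere, so by fact 2 of Section 3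
$$Q_1+Q_2=\sum_{O\in\mathcal C}O$$
for some set $\mathcal C$ of facial cycles. Let $\mathcal C'$ be the set of those $O\in\mathcal C$ that meet $\Sigma'$; they do not meet $\Sigma''$. Put
$$E^*=Q_1+\sum_{O\in\mathcal C'}O=Q_2+\sum_{O\in\mathcal C\setminus\mathcal C'}O .$$
By the first expression, no edge of $E^*$ has an end in $\Sigma''$. By the second, no edge of $E^*$ has an end in $\Sigma'$. Modulo 2 the facial cycles do not change degrees, so $E^*$ has odd degree exactly at $a$ and $b$. Each component of the graph $(V,E^*)$ has an even number of odd-degree vertices, so $a$ and $b$ lie in one component. Thus $E^*$ contains an $a$–$b$ path, and every vertex of it is an end of an edge of $E^*$, so it avoids $\Sigma$. This contradicts the fact that $\Sigma$ separates. $\square$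

**Step 2: both ends are heavy.** Call $k$ *good* if $|\Sigma_k|\le119$. Put
$$c=3\cdot118=354,\qquad r=\tfrac{21}2c=3717 .$$
By Lemma 3, vertices of $\Sigma_k$ with $k$ good are at distance at most $c$.

**Lemma 4.** Let $k$ be good. If $r\le k\le L-1$, then $|C_a(k)|\ge0.475N$. If $1\le k\le L-r$, then $|C_b(k)|\ge0.475N$.

**Proof.** Let $r\le k\le L-1$ and compare $a$ with $p_r$. If $w\notin C_a(k)$, a geodesic from $a$ to $w$ contains some $\sigma\in\Sigma_k$ (possibly $\sigma=w$), so $d(a,w)=k+d(\sigma,w)$. Going from $p_r$ along the geodesic to $p_k\in\Sigma_k$, then to $\sigma$, then to $w$, gives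
$$d(p_r,w)\le(k-r)+c+d(\sigma,w).$$
So $d(a,w)-d(p_r,w)\ge r-c$. If $w\in C_a(k)$, the difference is at least $-d(a,p_r)=-r$. Since $F$ is distance-balanced, $D(a)=D(p_r)$ by (2). With $\alpha=|C_a(k)|$,
$$0=\sum_w\bigl(d(a,w)-d(p_r,w)\bigr)\ge(r-c)(N-\alpha)-r\alpha .$$
Hence
$$\alpha\ge\frac{r-c}{2r-c}\,N=\frac{9.5\,c}{20\,c}\,N=0.475N .$$

Now let $1\le k\le L-r$ and compare $b$ with $p_{L-r}$. If $w\notin C_b(k)$, a geodesic from $b$ to $w$ contains some $\sigma\in\Sigma_k$, because $C_b(k)$ is a component of $F-\Sigma_k$. Since $d(a,\sigma)=k$, the triangle inequality gives $d(b,\sigma)\ge L-k$, so $d(b,w)\ge(L-k)+d(\sigma,w)$. Going from $p_{L-r}$ to $p_k$, then to $\sigma$, then to $w$, gives $d(p_{L-r},w)\le(L-r-k)+c+d(\sigma,w)$. The difference $d(b,w)-d(p_{L-r},w)$ is again at least $r-c$. For $w\in C_b(k)$ it is at least $-d(b,p_{L-r})=-r$. The same computation with $D(b)=D(p_{L-r})$ gives $|C_b(k)|\ge0.475N$. $\square$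

**Step 3: good indices near both ends.** Suppose, for contradiction, that $L\ge22301$. Put $g=\lfloor N/120\rfloor$. By (6),
$$g\le\frac{20L+10}{120}=\frac L6+\frac1{12}.$$
Each index that is not good has $|\Sigma_k|\ge120$, and the $\Sigma_k$ are disjoint, so at most $g$ indices are not good. Moreover
$$2r+2g\le7434+\frac L3+\frac16\le L, \tag{7}$$
since $\frac23L\ge7434+\frac16$. By (7), $r+g\le L/2\le L-1$ and $L-r-g\ge r+g\ge1$, so the intervals $[r,r+g]$ and $[L-r-g,L-r]$ lie in the range $1\le k\le L-1$. Each contains $g+1$ indices, hence a good one. Choose good $k\in[r,r+g]$ and good $k'\in[L-r-g,L-r]$. Then $k\le k'$ and $k'-k\ge L-2r-2g$. By Lemma 4,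
$$|C_a(k)|\ge0.475N,\qquad|C_b(k')|\ge0.475N .$$

**Step 4: the two ends and all cross-sections between them are disjoint.** If $k\le i$, then $C_b(i)\subseteq C_b(k)$: the set $C_b(i)$ is connected, contains $b$, and consists of vertices at distance greater than $i\ge k$ from $a$, so it avoids $S_k$. In particular $C_b(k')\subseteq C_b(k)$. The latter is disjoint from $C_a(k)$, because $\Sigma_k$ separates $a$ from $b$. So $C_a(k)\cap C_b(k')=\emptyset$.

Let $k\le i\le k'$. The set $\Sigma_i$ is disjoint from $C_b(k')$, whose vertices have distance greater than $k'\ge i$ from $a$. It is also disjoint from $C_a(k)$. For $i=k$ this is the definition of $C_a(k)$. For $i>k$, a vertex $\sigma\in\Sigma_i$ has distance $i\ne k$ from $a$, so it is outside $S_k$, and it has a neighbor in $C_b(i)\subseteq C_b(k)$. Since $C_b(k)$ is a component of $F-S_k$, we get $\sigma\in C_b(k)$, which is disjoint from $C_a(k)$.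

**Step 5: counting vertices.** The $k'-k+1$ disjoint sets $\Sigma_i$, each with at least 3 vertices, fit outside $C_a(k)\cup C_b(k')$. With (6),
$$3(k'-k+1)\le N-2\cdot0.475N=\frac N{20}\le L+\frac12 .$$
On the other hand, by the bound on $2g$ in Step 3,
$$3(k'-k+1)\ge3\Bigl(L-7434-\frac L3-\frac16+1\Bigr)=2L-22299.5 .$$
The threshold 120 was chosen for this comparison: the indices lost at the two ends cost at most about $L/3$, so the left side grows like $2L$ while the right side grows like $L$. Together, $2L-22299.5\le L+0.5$, that is, $L\le22300$, which contradicts $L\ge22301$.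

**Step 6: end of the proof of Theorem B.** So $L\le22300$, and (6) gives $N\le20\cdot22300+10=446\,010$. There are only finitely many graphs with at most $446\,010$ vertices, so only finitely many fullerenes are distance-balanced. Every fullerene with more vertices has $Mo\ne0$, as the conjecture predicts. $\blacksquare$
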